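
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}


\title[Box spaces with steps of index two]{Box spaces of free groups with steps of index two:\\ coarse embeddability without property A}

\begin{abstract}
A box space of a residually finite group is built from a nested sequence of finite-index normal subgroups $N_n$ with trivial intersection. We answer a question of Sawicki: there are box spaces that coarsely embed into a Hilbert space, do not have property A, and have bounded indices $[N_n:N_{n+1}]$. In every free group of finite rank at least two one can even take all indices equal to $2$. More generally, a finitely generated virtually free group has such a box space with bounded indices if and only if it is not virtually cyclic. The chain is built by a recursion in which the cochains that detect new group elements lose half of their density at each step, so that they may be given larger weights.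
\end{abstract}


\section{Introduction}

\subsection{The question}
Let $G$ be a finitely generated residually finite group with a finite generating set $S$, and let
\[
G=N_0\supseteq N_1\supseteq N_2\supseteq\cdots
\]
be finite-index normal subgroups of $G$ with $\bigcap_nN_n=\{e\}$. The \emph{box space} $\square_{(N_n)}G$ is the disjoint union of the Cayley graphs $\mathrm{Cay}(G/N_n,\bar S)$, where $\bar S$ is the image of $S$. Each component carries its word metric. The distance between two distinct components is at least the maximum of their diameters, and it tends to infinity in the following sense: for each $r$ only finitely many pairs of distinct components are at distance at most $r$. The coarse geometry of the box space does not depend on the choices made.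

A map $F$ from a metric space $X$ to a Hilbert space is a \emph{coarse embedding} if for every $r$ both
\[
\sup\{\|F(x)-F(y)\| : d(x,y)\le r\}\quad\text{and}\quad \sup\{d(x,y):\|F(x)-F(y)\|\le r\}
\]
are finite. Property A is Yu's amenability-type condition on a metric space. We use it only through a theorem of Guentner (Proposition~\ref{prop:guentner}): the box space $\square_{(N_n)}G$ has property A if and only if $G$ is amenable. So property A of a box space depends only on $G$. Coarse embeddability, on the other hand, is a statement about the quotients $G/N_n$, uniformly in $n$, and so about the chain.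

There are box spaces that coarsely embed into a Hilbert space but do not have property A (Arzhantseva, Guentner and \v{S}pakula; further examples by Khukhro). Sawicki asks \cite{OWR} whether such a box space can be \emph{slowly growing}, that is, whether one can require
\[
\sup_n\,[N_n:N_{n+1}]<\infty .
\]

\subsection{Results}
The answer is yes. We write $|g|$ for word length. For $N\lhd G$ let $|g|_N=\min_{n\in N}|gn|$ be the length of $gN$ in $G/N$; the word metric on $G/N$ is $d(g,h)=|g^{-1}h|_N$.

\begin{theorem}\label{thm:A}
Let $G$ be free on a finite set $S$ with $|S|=d\ge2$. There is a chain $G=L_0>L_1>L_2>\cdots$ of normal subgroups of $G$ with $[L_n:L_{n+1}]=2$ for all $n$ and $\bigcap_nL_n=\{e\}$, such that for all large $n$ there are maps $F_n$ from $G/L_n$ (with the word metric from $S$) to Hilbert spaces, and numbers $b_n\to\infty$, with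
\begin{equation}\label{eq:main}
\min\bigl(d(g,h),\,b_n\bigr)\ \le\ \|F_n(g)-F_n(h)\|^2\ \le\ 2\,d(g,h)\qquad(g,h\in G/L_n).
\end{equation}
Consequently $\square_{(L_n)}G$ coarsely embeds into a Hilbert space. It does not have property A.
\end{theorem}

The bound $2$ is optimal, since a strictly decreasing chain has all indices at least $2$.

\begin{theorem}\label{thm:B}
A finitely generated virtually free group $G$ has a box space with $\sup_n[N_n:N_{n+1}]<\infty$ that coarsely embeds into a Hilbert space but does not have property A if and only if $G$ is not virtually cyclic. (Finite groups count as virtually cyclic.)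
\end{theorem}

Bounded indices are a strong restriction on the group.

\begin{proposition}\label{prop:C}
Let $(N_n)$ be a chain as above in a finitely generated group $G$. If $\sup_n[N_n:N_{n+1}]\le B<\infty$, then $G$ has a finite-index normal subgroup $G_0$ such that all quotients $G_0/(G_0\cap N_n)$ are nilpotent, with orders divisible only by primes $\le B$.
\end{proposition}

\subsection{What one would try, and what is missing}\label{ss:strategy}
Proposition~\ref{prop:C} suggests that we look for quotients that are $p$-groups, and the free group has a natural chain of this kind. For a group $L$ let $\Phi(L)$ be the intersection of the kernels of all homomorphisms $L\to\mathbb F_2$. For the iterates $\Phi^j(G)$ the box space embeds well, for a simple geometric reason (Lemma~\ref{lem:edges}): each edge of the finite graph $\mathrm{Cay}(G/L)$ defines a cut of $\mathrm{Cay}(G/\Phi(L))$, and the number of these cuts that separate two points equals their distance up to a scale that tends to infinity. However, the index $[L:\Phi(L)]$ is $2$ to the power of the rank of $L$, and this is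 unbounded.

One can refine the chain $\Phi^j(G)$ to one with steps of index $2$. But refining a chain adds components to the box space, and the added components have to embed uniformly as well. Suppose $\Phi(L)\supset N$ is such an intermediate group. The edge cuts above live on $G/\Phi(L)$ and do not see $\Phi(L)/N$. We need further cuts, living on $G/N$, that separate $1$ from every $z\in\Phi(L)\setminus N$ many times and yet cut few edges. For an arbitrary $N$ we see no reason why such cuts should exist; we choose the groups $N$ so that they do.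

Our choice is recursive. The next section shows the basic step, a doubling trick, on a circle. Sections~\ref{sec:cochains} and~\ref{sec:edges} set up the language of cuts, Section~\ref{sec:chain} builds the chain, and Sections~\ref{sec:measures} and~\ref{sec:embedding} prove the estimates \eqref{eq:main}. Property A is treated in Section~\ref{sec:A}, and Sections~\ref{sec:B} and~\ref{sec:C} prove Theorem~\ref{thm:B} and Proposition~\ref{prop:C}.

\section{The idea on a circle}\label{sec:circle}

Take $G=\mathbb Z$ and the chain $2^k\mathbb Z$. The Cayley graph of $\mathbb Z/2^k$ is a circle with $2^k$ edges. A set of its edges is a function $c:\mathbb Z/2^k\to\mathbb F_2$, where $x$ stands for the edge from $x$ to $x+1$. Summing $c$ along paths from $0$ gives a function $w$ on $\mathbb Z$ with $w(0)=0$, $w(x+1)+w(x)=c(x)$, and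
\[
w(x+2^k)=w(x)+\sigma(c),\qquad \sigma(c)=\sum_{x\in\mathbb Z/2^k}c(x).
\]
Hence $w$ is a cut, that is, a partition into two sets, of the circle $\mathbb Z/2^{k+1}$. It separates $x$ from $x+2^k$ if and only if $\sigma(c)=1$; in this case we say that $c$ \emph{detects} $2^k$. The price is the density $\eta$ of $c$, the proportion of edges that are cut. Consider all translates of the cut and the proportion of them that separate two given points: it is $\eta$ for neighboring points, and it is $1$ for $0$ and $2^k$ if $c$ detects $2^k$. If the cut is used with weight $1/\eta$, these numbers become $1$ and $1/\eta$. So we want detecting sets of small density.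

Suppose $c$ on $\mathbb Z/2^k$ has $\sigma(c)=1$, and put $y=w$, so that $y(x+2^k)=y(x)+1$. Consider the product $yc$ on $\mathbb Z/2^{k+1}$. Above each edge of the circle $\mathbb Z/2^k$ there are two edges of $\mathbb Z/2^{k+1}$, and $y$ equals $1$ at exactly one of them. Hence
\[
\sigma(yc)=\sigma(c)=1,\qquad \mathrm{density}(yc)=\tfrac12\,\mathrm{density}(c).
\]
The new set detects $2^{k+1}$ at half the price. Starting with $c=1$ on the one-edge circle, after $k$ steps we reach density $2^{-k}$, a single edge of $\mathbb Z/2^k$. The cut $w$ is then a half-circle in $\mathbb Z/2^{k+1}$, and with weight $2^k$ it recovers the metric exactly: for $|g|\le2^k$ a half-circle and its translate by $g$ differ in $2|g|$ of the $2^{k+1}$ points, and $2^k\cdot 2|g|/2^{k+1}=|g|$.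

In a free group of rank $d\ge2$ we multiply by a function $y$ of the same kind. There are now many classes to be detected at once, so single cochains are replaced by measures on the set of available cochains. Elements that are already seen one level below need a share of the weight; a quarter of it suffices, so that the gain per step is $\frac34\cdot2=\frac32$ instead of $2$. Any factor above $1$ is enough.

\section{Cuts and cochains}\label{sec:cochains}

From here to the end of Section~\ref{sec:embedding}, $G$ is free on $S$ with $|S|=d\ge2$, and $L$ denotes a finite-index normal subgroup of $G$. For finite quotients of $G$, $P_x$ and $E_x$ denote uniform probability and average over $x$; the choice of the quotient is immaterial as long as the event factors through it.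

\subsection{Cochains and their primitives}
Let $A_L$ be the space of functions $G\to\mathbb F_2$ that are constant on the cosets of $L$, and let $C_L=A_L^S$ be the space of families $c=(c_s)_{s\in S}$ in $A_L$. An element of $C_L$ is a set of edges of $\mathrm{Cay}(G/L,S)$: the edge from $x$ to $xs$ belongs to it if $c_s(x)=1$. If $L'\subseteq L$, then $A_L\subseteq A_{L'}$ and $C_L\subseteq C_{L'}$. Put
\[
(\delta f)_s(x)=f(xs)+f(x).
\]
The Cayley graph of $G$ is a tree. Hence for every family $c=(c_s)_{s\in S}$ of functions $G\to\mathbb F_2$ there is a unique $w_c:G\to\mathbb F_2$ with $w_c(1)=0$ and $\delta w_c=c$; it is linear in $c$ and does not depend on any $L$. This is the first use of freeness.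

Let $c\in C_L$ and $n\in L$. The function $x\mapsto w_c(nx)+w_c(n)$ vanishes at $1$, and its $\delta$ is $c_s(nx)=c_s(x)$. By uniqueness it is $w_c$. This gives the first of the following rules; the second follows by writing $xn=(xnx^{-1})x$.
\begin{equation}\label{eq:per}
w_c(nx)=w_c(n)+w_c(x),\qquad w_c(xn)=w_c(xnx^{-1})+w_c(x)\qquad(c\in C_L,\ n\in L,\ x\in G).
\end{equation}
In particular $\chi_c:=w_c|_L$ is a homomorphism $L\to\mathbb F_2$. For $c\in C_L$ and $z\in L$ we say that $c$ \emph{detects} $z$ if $\chi_c(z)=1$. If $c$ is regarded as an element of $C_{L'}$ for a smaller group $L'$, then $\chi_c$ is replaced by its restriction to $L'$; we use the same symbol. If $N\le L$ is normal and of finite index in $G$, then by \eqref{eq:per}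
\begin{equation}\label{eq:lives}
\chi_c|_N=0\iff w_c\in A_N .
\end{equation}
So the cochains $c\in C_L$ with $\chi_c|_N=0$ are the edge boundaries of those cuts of $G/N$ whose boundary is pulled back from $G/L$.

\subsection{Duality}
Taking $N=L$ in \eqref{eq:lives}, $\chi_c=0$ if and only if $w_c\in A_L$, and this holds if and only if $c\in\delta A_L$ (if $c=\delta f$ with $f\in A_L$, then $w_c=f+f(1)$). Every homomorphism $\chi:L\to\mathbb F_2$ is some $\chi_c$: choose representatives $x_i$ of the cosets $Lx_i$, including $1$, and set $w(nx_i)=\chi(n)$ for $n\in L$. Then $w(1)=0$ and $w(nx)=\chi(n)+w(x)$ for all $n\in L$ and $x\in G$, so $c=\delta w$ lies in $C_L$ and $w=w_c$. Hence $c\mapsto\chi_c$ induces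
\begin{equation}\label{eq:hom}
C_L/\delta A_L\ \cong\ \mathrm{Hom}(L,\mathbb F_2)=\mathrm{Hom}(L/\Phi(L),\mathbb F_2).
\end{equation}
The subgroup $\Phi(L)$ is characteristic in $L$, hence normal in $G$. Since $L$ is finitely generated, $L/\Phi(L)$ is a finite-dimensional vector space over $\mathbb F_2$. For a subspace $D\subseteq C_L$ and a subgroup $N\le L$ put
\[
K_L(D)=\{n\in L:\chi_c(n)=0\ \text{for all }c\in D\},\qquad
D_L(N)=\{c\in C_L:\chi_c|_N=0\}.
\]
By \eqref{eq:hom} and the duality of finite-dimensional vector spaces, $D\mapsto K_L(D)$ and $N\mapsto D_L(N)$ are mutually inverse, inclusion-reversing bijections between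
\[
\text{subspaces }\ \delta A_L\subseteq D\subseteq C_L\qquad\text{and}\qquad\text{subgroups }\ \Phi(L)\le N\le L,
\]
and $[K_L(D):K_L(D')]=|D'/D|$ for $D\subseteq D'$. For the same reason every linear functional on $C_L$ that vanishes on $\delta A_L$ has the form $c\mapsto\chi_c(\bar z)$ for some $\bar z\in L$.

The group $G$ acts on $C_L$ by $(gc)_s(x)=c_s(g^{-1}x)$. Since $w_{gc}(x)=w_c(g^{-1}x)+w_c(g^{-1})$, the second rule in \eqref{eq:per} gives $\chi_{gc}(n)=\chi_c(g^{-1}ng)$. Therefore $K_L(gD)=gK_L(D)g^{-1}$, and under the bijections above $D$ is $G$-invariant if and only if $N$ is normal in $G$. So \emph{finding chains of normal subgroups of $G$ between $L$ and $\Phi(L)$ is the same as finding flags of $G$-invariant spaces of cochains between $\delta A_L$ and $C_L$}.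

\subsection{Cost and gain of a cut}\label{ss:psi}
Let $N\le L$ be normal and of finite index in $G$, and let $c\in D_L(N)$. By \eqref{eq:lives}, $w_c$ is a function on $G/N$. Let $W_c(g)\in\ell^2(G/N)$, with respect to the uniform probability, be the function $W_c(g)(x)=w_c(xg)\in\{0,1\}\subset\mathbb R$, and put
\[
\psi_c(g)=P_x\bigl(w_c(xg)\ne w_c(x)\bigr).
\]
Replacing $x$ by $xg^{-1}$ we get
\begin{equation}\label{eq:W}
\|W_c(g)-W_c(h)\|^2=P_x\bigl(w_c(xg)\neq w_c(xh)\bigr)=\psi_c(g^{-1}h).
\end{equation}
The function $\psi_c$ on $G/N$ is symmetric, and it is subadditive because $w_c(xgh)\ne w_c(x)$ implies $w_c(xgh)\ne w_c(xg)$ or $w_c(xg)\ne w_c(x)$. Moreover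
\begin{equation}\label{eq:costgain}
\psi_c(s)=P_x(c_s(x)=1)\quad(s\in S),\qquad \psi_c(z)=P_x\bigl(\chi_c(xzx^{-1})=1\bigr)\quad(z\in L),
\end{equation}
the latter by \eqref{eq:per}. The first formula measures the cost of the cut in the upper bound of \eqref{eq:main}, the second its gain in the lower bound. Accordingly we define the \emph{density}
\[
\mathrm{dens}(c)=\sum_{s\in S}P_x(c_s(x)=1).
\]
It does not change when $L$ is replaced by a smaller subgroup, and it is positive if $c\ne0$.

\section{Edge cuts}\label{sec:edges}

Let $X_L=\mathrm{Cay}(G/L,S)$. Its edges are the pairs $e=(x,s)\in G/L\times S$, and $e$ joins $x$ to $xs$; loops and multiple edges are allowed. A set of edges is called a forest if it contains no simple closed path of positive length; loops and pairs of parallel edges count as such paths. Let $1_e\in C_L$ be the indicator of $e$. These cochains span $C_L$. Let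
\[
\gamma(L)=\min\{|g|:1\ne g\in L\}.
\]
For $x,g\in G$ let $T_x(g)$ be the set of edges that are traversed an odd number of times by the path in $X_L$ that starts at $xL$ and reads the reduced word $g$. The values of $w_{1_e}$ along this path change exactly when $e$ is traversed, so
\begin{equation}\label{eq:T}
e\in T_x(g)\iff w_{1_e}(xg)\ne w_{1_e}(x).
\end{equation}
For $\varphi\in\Phi(L)$ the second rule in \eqref{eq:per} gives $w_{1_e}(xg\varphi)=w_{1_e}(xg)$, so $T_x(g)$ depends only on the coset $g\Phi(L)$. All vertices have even degree in $T_x(g)$ (loops count twice), except that $xL$ and $xgL$ have odd degree when they differ.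

\begin{lemma}\label{lem:edges}
Let $\gamma=\gamma(L)$.
\begin{enumerate}
\item[(i)] A set of fewer than $\gamma$ edges of $X_L$ is a forest.
\item[(ii)] If $g\in L\setminus\Phi(L)$, then at least $\gamma$ edges $e$ satisfy $\chi_{1_e}(g)=1$.
\item[(iii)] $\min(\gamma,|g|_{\Phi(L)})\le|T_x(g)|\le|g|$ for all $x,g\in G$.
\item[(iv)] $\gamma(\Phi(L))\ge2\gamma(L)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A simple closed path of positive length, with distinct vertices and distinct edges, reads a nonempty word. The word is reduced, since a subword $ss^{-1}$ or $s^{-1}s$ would traverse one edge twice. It represents an element of $L$, because the path closes. As $G$ is free, this element is nontrivial and its length is the number of edges of the path, so this number is at least $\gamma$.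

(ii) These edges form $T_1(g)$. This set is not empty: the $1_e$ span $C_L$, and some $\chi_c$ is nonzero at $g$ because $g\notin\Phi(L)$. Since $g\in L$, all degrees in $T_1(g)$ are even. A nonempty forest has a vertex of degree $1$, so $T_1(g)$ is not a forest, and (i) applies.

(iii) The upper bound is clear. For the lower bound we may assume that $t=|T_x(g)|<\gamma$. By (i), $T_x(g)$ is a forest, and its only possible odd-degree vertices are $xL$ and $xgL$. Each tree with at least one edge has at least two leaves. So $T_x(g)$ is empty if $xL=xgL$, and otherwise it is a simple path from $xL$ to $xgL$. Let $h$ be the word read by this path, so $|h|=t$. The path that starts at $xL$ and reads $g$ and then $h^{-1}$ is closed and traverses every edge an even number of times. Hence $n=xgh^{-1}x^{-1}$ lies in $L$, and $w_{1_e}(nx)=w_{1_e}(x)$ for all $e$, that is, $\chi_{1_e}(n)=0$ for all $e$. Therefore $n\in\Phi(L)$, so $g\in\Phi(L)h=h\Phi(L)$ and $|g|_{\Phi(L)}\le t$.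

(iv) Let $1\ne g\in\Phi(L)$. By \eqref{eq:T} the path from $1$ that reads the reduced word $g$ is closed in $X_L$ and traverses every edge an even number of times. So the set $Y$ of traversed edges satisfies $|Y|\le|g|/2$. A closed path of positive length in a forest must at some point (for instance at a vertex farthest from its starting point) return along the edge it has just traversed. Our path does not, because $g$ is reduced. So $Y$ is not a forest, and $|Y|\ge\gamma(L)$ by (i).
\end{proof}

By (iii), the cuts with boundary $1_e$ embed $G/\Phi(L)$ faithfully up to scale $\gamma(L)$.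

\section{The chain}\label{sec:chain}

\subsection{What has to be chosen}
We build the chain in stages. After stage $k$ we have $L_0>\dots>L_{n_k}$ with $L_{n_k}=\Phi(L_k)$; stage $k+1$ adds the groups from $\Phi(L_k)$ down to $\Phi(L_{k+1})$. Note that $L_{k+1}$, whose $\Phi$ we are heading for, is already known. We have $\Phi(L_{k+1})\le\Phi(L_k)\le L_{k+1}\le L_k$. By duality, stage $k+1$ amounts to a flag of $G$-invariant spaces from $D_{L_{k+1}}(\Phi(L_k))$ up to $C_{L_{k+1}}$.

Since $[L_k:L_{k+1}]=2$, the space $C_{L_{k+1}}$ has twice the dimension of $C_{L_k}$. We shall see that it is $C_{L_k}\oplus yC_{L_k}$ for a suitable function $y$, and that $D_{L_{k+1}}(\Phi(L_k))$ is $C_{L_k}\oplus y\,\delta A_{L_k}$. So what is missing is a flag of $G$-invariant subspaces from $\delta A_{L_k}$ to $C_{L_k}$. We already have one, namely the flag dual to $L_k>L_{k+1}>\dots>L_{n_k}$. We copy it (Figure~\ref{fig:shift}).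

The positions $n_k$ are forced. By Schreier's formula $L_k$ has rank $1+2^k(d-1)$, so $\Phi(L_k)=L_{n_k}$ requires $n_k=k+1+2^k(d-1)$, that is,
\[
n_0=d,\qquad n_{k+1}=2n_k-k .
\]
In particular $n_k\ge k+2$, because $d\ge2$, and $(n_k)$ is strictly increasing.

\subsection{The first step by hand}\label{ss:hand}
Let $G$ be free on $a,b$. Then $C_G=\mathbb F_2^2$ is spanned by the constant cochains $1_a,1_b$, with $\chi_{1_a}(g)$ and $\chi_{1_b}(g)$ the parities of the exponent sums of $a$ and $b$, and $\delta A_G=0$. Let $L_1=\ker\chi_{1_a}$, $L_2=\Phi(G)$, and $y=w_{1_a}$.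

The graph $X_{L_1}$ has two vertices, $y=0$ and $y=1$, two $a$-edges between them, and a $b$-loop at each. The cochains $y1_a$ and $y1_b$ are the indicators of the $a$-edge and the $b$-edge that start at $y=1$. Together with $1_a,1_b$ they form a basis of $C_{L_1}$, and $\delta A_{L_1}$ is spanned by $\delta y=1_a$. The flag $0\subset\langle1_a\rangle\subset C_G$ dual to $L_0>L_1>L_2$ is copied to
\[
C_G\ \subset\ C_G\oplus\langle y1_a\rangle\ \subset\ C_G\oplus\langle y1_a,y1_b\rangle=C_{L_1},
\]
and this defines $L_2=\Phi(G)$, $L_3$ and $L_4=\Phi(L_1)$. To find $L_3$, let $z\in L_1$. In the closed path in $X_{L_1}$ that reads $z$, the two $a$-edges have the same net number of passages, which is half of the exponent sum of $a$. So $\chi_{y1_a}(z)$ is the parity of this half, $L_3$ consists of the elements with $a$-exponent in $4\mathbb Z$ and $b$-exponent in $2\mathbb Z$, and $G/L_3\cong\mathbb Z/4\times\mathbb Z/2$. The cut $w_{y1_a}$ takes the values $0,0,1,1$ at $a^ib^j$ for $i\equiv0,1,2,3$ modulo $4$. It is the half-circle of Section~\ref{sec:circle}.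

How well are the nontrivial classes $a^2,b,a^2b$ of $L_1/L_3$ detected? The cochain $1_b$ detects $b$ and $a^2b$; the cochain $y1_a$ detects $a^2$ and $a^2b$, and its density is $\frac12$. Put mass $\frac18$ on each of $1_a,1_b$ and mass $\frac32$ on $y1_a$. The total cost is $\frac14+\frac34=1$. The class $b$, which is visible already modulo $\Phi(G)$, is detected with mass $\frac18$. The class $a^2\in\Phi(G)$ is detected with mass $\frac32$, whereas one stage earlier, at cost $1$, the cochain $1_a$ could be given only mass $1$ to detect $a\in L_0\setminus L_1$. The general step follows this pattern. In place of $\frac18$ there will be $\gamma(L_k)/4d$, which tends to infinity.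

\subsection{The construction}
We construct normal subgroups $L_0>L_1>\cdots$ of $G$ with successive indices $2$ such that $L_{n_k}=\Phi(L_k)$ for all $k$. Let $L_0=G$, and let $L_0>\dots>L_d=\Phi(G)$ correspond to any full flag in $G/\Phi(G)\cong\mathbb F_2^d$. These subgroups are normal because they contain $[G,G]$.

Now let $L_0,\dots,L_{n_k}$ be given, with $L_{n_j}=\Phi(L_j)$ for $j\le k$. We write $A_k,C_k,X_k,\gamma_k$ for $A_{L_k},C_{L_k},X_{L_k},\gamma(L_k)$, and
\[
D^k_m=D_{L_k}(L_m)\qquad(k\le m\le n_k).
\]
Thus $\delta A_k=D^k_k\subset D^k_{k+1}\subset\dots\subset D^k_{n_k}=C_k$ are $G$-invariant with one-dimensional steps. Choose $c^k\in C_k$ such that $\chi_{c^k}:L_k\to\mathbb F_2$ has kernel $L_{k+1}$, and put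
\[
y=y_k=w_{c^k}.
\]
By \eqref{eq:lives}, $y\in A_{k+1}$, and by \eqref{eq:per}, $y(nx)=y(x)+\chi_{c^k}(n)$ for $n\in L_k$. This is the analogue of the function $y$ on the circle. We need three facts.

\smallskip\noindent
(a) \emph{$gy+y\in A_k$ for all $g\in G$, where $(gy)(x)=y(g^{-1}x)$.} Let $n\in L_k$. Then
\[
y(g^{-1}nx)=\chi_{c^k}(g^{-1}ng)+y(g^{-1}x)=\chi_{c^k}(n)+y(g^{-1}x),
\]
because $L_{k+1}$ is normal in $G$ and of index $2$ in $L_k$, so conjugation by $g$ preserves the only homomorphism $L_k\to\mathbb F_2$ with kernel $L_{k+1}$. Adding $y(nx)=\chi_{c^k}(n)+y(x)$ gives $(gy+y)(nx)=(gy+y)(x)$.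

\smallskip\noindent
(b) \emph{$A_{k+1}=A_k\oplus yA_k$, hence $C_{k+1}=C_k\oplus yC_k$; moreover multiplication by $y$ is injective on $A_k$ and $C_k$.} Fix $t\in L_k\setminus L_{k+1}$. Then $t^2\in L_{k+1}$ and $y(tx)=y(x)+1$. For $f\in A_{k+1}$ let $f'(x)=f(tx)+f(x)$. This is invariant under $L_{k+1}$, as $L_{k+1}$ is normal, and $f'(tx)=f(t^2x)+f(tx)=f'(x)$, so $f'\in A_k$. The function $f+yf'$ is invariant under $L_{k+1}$ too, and
\[
(f+yf')(tx)=f(tx)+(y(x)+1)f'(x)=f(tx)+y(x)f'(x)+f(tx)+f(x)=(f+yf')(x),
\]
so it lies in $A_k$, and $f\in A_k+yA_k$. If $f'\in A_k$ and $yf'\in A_k$, then comparing the values of $yf'$ at $tx$ and $x$ gives $f'(x)=0$. So the sum is direct and $f'\mapsto yf'$ is injective.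

\smallskip\noindent
(c) \emph{$y\,\delta A_k\subseteq C_k+\delta A_{k+1}$ and $\delta A_{k+1}\subseteq C_k+y\,\delta A_k$.} For $f\in A_k$ we have, since $y(xs)=y(x)+c^k_s(x)$,
\[
\delta(yf)_s(x)=y(xs)f(xs)+y(x)f(x)=y(x)(\delta f)_s(x)+c^k_s(x)f(xs).
\]
The last term, as a function of $x$, lies in $A_k$. This gives the first inclusion, and with $A_{k+1}=A_k+yA_k$ also the second.

\smallskip
For $k\le m\le n_k$ put
\[
E_m=C_k\oplus yD^k_m\subseteq C_{k+1}.
\]
Since $D^k_m\supseteq\delta A_k$, (c) gives $E_m\supseteq\delta A_{k+1}$. The space $E_m$ is $G$-invariant: for $c\in D^k_m$,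
\[
g(yc)=(gy)(gc)=y\cdot gc+(gy+y)\,gc,
\]
where $gc\in D^k_m$ and, by (a), the second summand lies in $C_k$. By (b), $\dim E_{m+1}/E_m=1$. Define
\[
L_{n_k+m-k}:=K_{L_{k+1}}(E_m)\qquad(k\le m\le n_k).
\]
By duality these subgroups are normal in $G$ with successive indices $2$. For $m=k$, (c) gives $E_k=C_k+y\,\delta A_k=C_k+\delta A_{k+1}$, so the group is $L_{k+1}\cap\Phi(L_k)=\Phi(L_k)=L_{n_k}$, in agreement with the previous stage. For $m=n_k$ we have $E_{n_k}=C_k\oplus yC_k=C_{k+1}$, and the group is $\Phi(L_{k+1})=L_{2n_k-k}=L_{n_{k+1}}$. This completes the step. By duality,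
\begin{equation}\label{eq:copy}
D^{k+1}_n=C_k\oplus yD^k_m\qquad\text{for } n_k\le n\le n_{k+1},\quad m=n-n_k+k.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=1cm]
\draw[->] (-0.3,0)--(11.2,0);
\foreach \p/\l in {0/{$k$},1/{$k{+}1$},2.5/{$m$},5/{$n_k$},7.5/{$n$},10/{$n_{k+1}$}}
  {\draw (\p,0.1)--(\p,-0.1); \node[below] at (\p,-0.1) {\l};}
\draw[->] (2.5,0.2) .. controls (3.8,1.1) and (6.2,1.1) .. (7.5,0.2);
\node[above] at (5,0.95) {$D^k_m\ \mapsto\ C_k\oplus yD^k_m=D^{k+1}_n$};
\draw[<->] (0,-0.85)--(5,-0.85) node[midway,below] {from $L_k$ to $\Phi(L_k)$};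
\draw[<->] (5,-0.85)--(10,-0.85) node[midway,below] {from $\Phi(L_k)$ to $\Phi(L_{k+1})$};
\end{tikzpicture}
\caption{Stage $k+1$ of the construction, on the axis of indices. The flag dual to $L_k>\dots>L_{n_k}=\Phi(L_k)$ is multiplied by $y$ and added to $C_k$; this gives the flag dual to the subgroups between $L_{n_k}=\Phi(L_k)$ and $L_{n_{k+1}}=\Phi(L_{k+1})$. The index is shifted by $n_k-k$, so $m=n-n_k+k$.}
\label{fig:shift}
\end{figure}

\emph{Trivial intersection.} Every $\Phi^j(G)$ occurs in the chain: if $\Phi^j(G)=L_k$, then $\Phi^{j+1}(G)=L_{n_k}$. By Lemma~\ref{lem:edges}(iv), $\gamma(\Phi^j(G))\ge2^j$. Hence $\bigcap_nL_n=\{e\}$, and $\gamma_k$ is nondecreasing with $\gamma_k\to\infty$.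

\section{Detecting measures}\label{sec:measures}

We now measure how well the elements of $L_k\setminus L_n$ can be detected by the cochains of $C_k$ that define cuts of $G/L_n$, when the total cost is at most $1$. For a measure $\mu\ge0$ on a finite set of cochains let $|\mu|=\sum_c\mu(c)\,\mathrm{dens}(c)$. For $k<n\le n_k$ let $\rho(k,n)$ be the maximum of
\[
\min_{z\in L_k\setminus L_n}\mu\{c:\chi_c(z)=1\}
\]
over all measures $\mu\ge0$ on $D^k_n\setminus\{0\}$ with $|\mu|\le1$. The minimum involves only finitely many classes $zL_n$, and the measures in question form a compact set, because densities are positive; so the maximum exists. It is positive: by duality each $z\in L_k\setminus L_n$ is detected by some $c\in D^k_n$, so a small multiple of the counting measure gives a positive value.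

If $n=n_k$, then all edges are available, and a multiple of the uniform measure on the $1_e$ is good by Lemma~\ref{lem:edges}(ii). For smaller $n$ we use the recursive structure of the spaces $D^k_n$.

\begin{lemma}\label{lem:rho}
\begin{enumerate}
\item[(a)] If $k+1<n\le n_k$, then $\rho(k+1,n)\ge\rho(k,n)$.
\item[(b)] If $n_k\le n\le n_{k+1}$ and $m=n-n_k+k$, then
\[
\rho(k+1,n)\ \ge\ \min\Bigl(\frac{\gamma_k}{4d},\ \frac32\,\rho(k,m)\Bigr),
\]
where $\rho(k,k):=\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Replacing $k$ by $k+1$ makes more cochains available, since $D^k_n\subseteq D^{k+1}_n$, with unchanged densities, and leaves fewer elements to detect, since $L_{k+1}\setminus L_n\subseteq L_k\setminus L_n$.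

(b) Note that $n\ge n_k\ge k+2$, so $\rho(k+1,n)$ is defined. By \eqref{eq:copy}, $D^{k+1}_n=C_k\oplus yD^k_m$. We spend a quarter of the cost on $C_k$ and the rest on $yD^k_m$.

Let $\mu_1$ have mass $\frac1{4d}$ at $1_e\in C_k$ for each edge $e$ of $X_k$. There are $d[G:L_k]$ edges, each of density $1/[G:L_k]$, so $|\mu_1|=\frac14$. If $m>k$, let $\nu$ on $D^k_m\setminus\{0\}$ attain $\rho(k,m)$, and let $\mu_2$ be $\frac32$ times the image of $\nu$ under the injective map $c\mapsto yc$. If $m=k$, let $\mu_2=0$. For $c\in C_k$ and $t\in L_k\setminus L_{k+1}$, the map $x\mapsto tx$ on $G/L_{k+1}$ preserves $c_s$ and exchanges $\{y=0\}$ and $\{y=1\}$. Hence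
\[
\mathrm{dens}(yc)=\tfrac12\,\mathrm{dens}(c),
\]
and $|\mu_2|\le\frac32\cdot\frac12=\frac34$. So $\mu=\mu_1+\mu_2$ satisfies $|\mu|\le1$. Let $z\in L_{k+1}\setminus L_n$; we show that $\mu$ detects $z$ with the asserted mass.

\emph{Case $z\notin\Phi(L_k)$.} By Lemma~\ref{lem:edges}(ii), $\mu_1\{c:\chi_c(z)=1\}\ge\gamma_k/4d$.

\emph{Case $z\in\Phi(L_k)\setminus L_n$.} No cochain in $C_k$ detects $z$. As on the circle, we look for an element $\bar z\in L_k$ that is detected by $c$ exactly when $z$ is detected by $yc$. Let
\[
\theta(c)=\chi_{yc}(z)=w_{yc}(z)\qquad(c\in C_k),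
\]
a linear functional. By fact (c) of Section~\ref{sec:chain}, $y\,\delta A_k\subseteq C_k+\delta A_{k+1}$. Cochains in $C_k$ do not detect $z$ because $z\in\Phi(L_k)$, and those in $\delta A_{k+1}$ do not detect it because $z\in L_{k+1}$. So $\theta$ vanishes on $\delta A_k$, and by duality there is $\bar z\in L_k$ with
\[
\chi_c(\bar z)=\theta(c)\qquad\text{for all }c\in C_k.
\]
Since $z\notin L_n=K_{L_{k+1}}(E_m)$, some $c_0+yc$ with $c_0\in C_k$ and $c\in D^k_m$ detects $z$. As $c_0$ does not, $\chi_c(\bar z)=\theta(c)=1$. Since $\chi_c$ vanishes on $L_m$, we get $\bar z\in L_k\setminus L_m$; in particular $m>k$. Therefore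
\[
\mu_2\{c':\chi_{c'}(z)=1\}=\tfrac32\,\nu\{c:\chi_c(\bar z)=1\}\ge\tfrac32\,\rho(k,m).\qedhere
\]
\end{proof}

For $n\ge n_0$ define $\kappa(n)=k$ by $n_k\le n<n_{k+1}$, and put
\[
R(n)=\rho(\kappa(n)+1,n)>0.
\]
This is defined because $\kappa(n)+1<n\le n_{\kappa(n)+1}$. Clearly $\kappa(n)\to\infty$.

\begin{lemma}\label{lem:R}
$R(n)\to\infty$ as $n\to\infty$.
\end{lemma}

\begin{proof}
The idea is to bound $R(n)$ below by $\frac32R(m)$ for some smaller but still large $m$, as long as $\gamma_{\kappa(n)}$ does not give a better bound.

Let $n$ be such that $k=\kappa(n)\ge d=n_0$, and let $m=n-n_k+k$. Then $k\le m<n_k$, and $m<n$. If $m=k$, Lemma~\ref{lem:rho}(b) gives $R(n)\ge\gamma_k/4d$. If $m>k$, it bounds $R(n)$ in terms of $\rho(k,m)$, which we compare with $R(m)$. Let $j=\kappa(m)$, which makes sense since $m\ge n_0$. As $m<n_k$, we have $j<k$. Lemma~\ref{lem:rho}(a) gives $\rho(i+1,m)\ge\rho(i,m)$ for $i=j+1,\dots,k-1$, because $i+1\le k<m$ and $m<n_{j+1}\le n_i$. Hence $\rho(k,m)\ge\rho(j+1,m)=R(m)$. So whenever $\kappa(n)\ge d$,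
\begin{equation}\label{eq:rec}
R(n)\ \ge\ \min\Bigl(\frac{\gamma_{\kappa(n)}}{4d},\ \frac32\,R(m)\Bigr)\qquad\text{for some $m$ with }\kappa(n)\le m<n,
\end{equation}
where the second term is omitted if $m=\kappa(n)$.

Let $\eta=\min\{\frac1{4d},\,R(n):n_0\le n<n_d\}>0$. Since $\gamma_k\ge1$, \eqref{eq:rec} and induction on $n$ give $R(n)\ge\eta$ for all $n\ge n_0$. So $r=\liminf_{n\to\infty} R(n)\ge\eta>0$. Suppose $r<\infty$, and let $n$ run through a sequence with $R(n)\to r$. Since $\gamma_{\kappa(n)}\to\infty$, eventually $R(n)\ge\frac32R(m)$ with $m$ as in \eqref{eq:rec}. These $m\ge\kappa(n)$ tend to infinity, so in the limit $r\ge\frac32r$, a contradiction.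
\end{proof}

\section{The embedding}\label{sec:embedding}

\subsection{Proof of the estimate \eqref{eq:main}}
Fix $n\ge n_0$ and let $k=\kappa(n)$. Then $L_n\subseteq L_{n_k}=\Phi(L_k)\subseteq L_{k+1}$. We use two families of cuts of $G/L_n$. The edge cuts from $X_k$ determine $g$ modulo $\Phi(L_k)$ up to scale $\gamma_k$; the cuts charged by a detecting measure see the elements of $L_{k+1}\setminus L_n$. Let $\mu$ on $D^{k+1}_n\setminus\{0\}$ attain $R(n)=\rho(k+1,n)$, and put, in the notation of Section~\ref{ss:psi},
\[
\psi'=\sum_{e\text{ edge of }X_k}\psi_{1_e},\qquad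
\psi''=\sum_c\mu(c)\,\psi_c,\qquad
\Psi_n=\psi'+\psi''.
\]
The cochains $1_e$ are admissible because $\chi_{1_e}$ vanishes on $\Phi(L_k)\supseteq L_n$. Let $F_n$ be the direct sum of the maps $W_{1_e}$ and $\sqrt{\mu(c)}\,W_c$. By \eqref{eq:W}, $\|F_n(g)-F_n(h)\|^2=\Psi_n(g^{-1}h)$.

\emph{Upper bound.} By \eqref{eq:T} with $L=L_k$, $\psi'(g)=E_x|T_x(g)|$. Hence $\psi'(s)=1$ for $s\in S$, and by \eqref{eq:costgain} $\psi''(s)\le|\mu|\le1$. By symmetry and subadditivity, $\psi''(g)\le|g|$ and $\Psi_n(g)\le2|g|$. As $\Psi_n$ is a function on $G/L_n$, also $\Psi_n(g)\le2|g|_{L_n}$.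

\emph{Lower bound.} By Lemma~\ref{lem:edges}(iii),
\[
\psi'(g)\ge\min(\gamma_k,|g|_{\Phi(L_k)}).
\]
For $z\in L_{k+1}\setminus L_n$, \eqref{eq:costgain} gives
\[
\psi''(z)=E_x\,\mu\{c:\chi_c(xzx^{-1})=1\}\ge R(n),
\]
because $xzx^{-1}\in L_{k+1}\setminus L_n$. Now let $g\in G$, let $t=|g|_{\Phi(L_k)}$, and write $g=hz$ with $|h|=t$ and $z\in\Phi(L_k)\subseteq L_{k+1}$.
\begin{itemize}
\item If $z\in L_n$, then $|g|_{L_n}\le|h|=t\le|g|_{L_n}$, so $\Psi_n(g)\ge\psi'(g)\ge\min(\gamma_k,|g|_{L_n})$.
\item If $z\notin L_n$ and $t\ge\gamma_k$, then $\Psi_n(g)\ge\psi'(g)\ge\gamma_k$.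
\item If $z\notin L_n$ and $t<\gamma_k$, then $\psi'(g)\ge t$, and $z=h^{-1}g$ gives $\psi''(g)\ge\psi''(z)-\psi''(h)\ge R(n)-t$. Together, $\Psi_n(g)\ge R(n)$.
\end{itemize}
So
\begin{equation}\label{eq:Psi}
\min(|g|_{L_n},b_n)\le\Psi_n(g)\le2|g|_{L_n}\qquad\text{with}\quad b_n=\min(\gamma_{\kappa(n)},R(n)),
\end{equation}
and $b_n\to\infty$ by Lemma~\ref{lem:R}. This is \eqref{eq:main}, for all $n\ge n_0$.

\subsection{From the components to the box space}
We state this step with additive constants, as needed for Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:assemble}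
Let $X=\bigsqcup_nX_n$ be a box space with components $X_n$. Suppose that there are $K\ge1$, $n'\ge0$, numbers $b_n\to\infty$, and maps $F_n:X_n\to\mathcal H_n$ to Hilbert spaces for $n\ge n'$ with
\[
\min(d(x,y),b_n)-K\le\|F_n(x)-F_n(y)\|^2\le K\,d(x,y)+K\qquad(x,y\in X_n).
\]
Then $X$ coarsely embeds into a Hilbert space.
\end{lemma}

\begin{proof}
Put $\mathcal H_n=0$ and $F_n=0$ for $n<n'$. Translating, we may assume that each $F_n$ with $n\ge n'$ vanishes at some point of $X_n$. Let $(\epsilon_n)$ be an orthonormal basis of $\ell^2$, and define $F(x)=F_n(x)+n\epsilon_n$ for $x\in X_n$, in the orthogonal sum of $\ell^2$ and all $\mathcal H_n$. Let $r>0$.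

Let $d(x,y)\le r$. If $x,y$ lie in the same $X_n$ with $n\ge n'$, then $\|F(x)-F(y)\|^2\le Kr+K$. For the remaining pairs, $x$ and $y$ lie in components $X_n$ with $n<n'$ or in two distinct components at distance at most $r$. Only finitely many components, all finite, are involved, so $\|F(x)-F(y)\|$ is bounded on these pairs.

Let $\|F(x)-F(y)\|\le r$. If $x,y$ lie in distinct components $X_n,X_m$, then $n^2+m^2\le r^2$. If they lie in the same $X_n$ with $n\ge n'$, then $d(x,y)\le r^2+K$ or $b_n\le r^2+K$. So either $d(x,y)\le r^2+K$, or $x$ and $y$ lie in the union of finitely many finite components (including those with $n<n'$) that depends only on $r$. In every case $d(x,y)$ is bounded in terms of $r$.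
\end{proof}

By \eqref{eq:main} the lemma applies with $K=2$, and $\square_{(L_n)}G$ coarsely embeds into a Hilbert space.

\section{Property A}\label{sec:A}

In this section $G$ is any finitely generated residually finite group.

\begin{proposition}[Guentner; {\cite[Prop.~11.39]{Roe}}]\label{prop:guentner}
A box space $\square_{(N_n)}G$ has property A if and only if $G$ is amenable.
\end{proposition}

For convenience we include a proof that property A implies amenability, which is the direction used in Theorem~\ref{thm:A}. The converse is used only for virtually cyclic groups in Theorem~\ref{thm:B}; for it we refer to \cite{Roe}.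

A metric space has bounded geometry if for each $r$ its $r$-balls have uniformly bounded cardinality. Box spaces have bounded geometry: the part of an $r$-ball in its own component has at most $(2|S|+1)^r$ points for integer $r$, and only finitely many components, all finite, come within distance $r$ of another component. For spaces $X$ of bounded geometry, property A implies the following (Higson--Roe): for each $\varepsilon>0$ there are $r$ and vectors $\xi_x\in\ell^1(X)$, $x\in X$, with $\xi_x\ge0$, $\|\xi_x\|_1=1$, supported in the ball $B(x,r)$, such that $\|\xi_x-\xi_y\|_1\le\varepsilon$ whenever $d(x,y)\le 1$. We show that this gives Reiter's condition for $G$: for each $\varepsilon>0$ there is a finitely supported $f\ge0$ in $\ell^1(G)$ with $\|f\|_1=1$ and $\|s\cdot f-f\|_1\le\varepsilon$ for all $s\in S$, where $(s\cdot f)(h)=f(s^{-1}h)$. Reiter's condition implies that $G$ is amenable.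

\begin{proof}[Proof that property A implies amenability]
Suppose the box space has property A. Let $\varepsilon>0$, and take $r$, which we may assume to be an integer, and $(\xi_x)$ as above. Choose $n$ so large that the component $G/N_n$ is at distance $>r$ from all others and $N_n$ has no nontrivial element of length $\le2r+2$. For $h\in G/N_n$ put
\[
f(h)=E_g\,\xi_g(gh),\qquad g\in G/N_n .
\]
For each $g$ in this component $\xi_g$ is supported in it, so $f\ge0$ and $\|f\|_1=1$. Since $d(g,gh)=|h|_{N_n}$, $f$ is supported in the $r$-ball of $G/N_n$. Substituting $gs$ for $g$ we get $f(s^{-1}h)=E_g\,\xi_{gs}(gh)$, so $\|s\cdot f-f\|_1\le E_g\|\xi_{gs}-\xi_g\|_1\le\varepsilon$. The projection $G\to G/N_n$ is injective on the ball of radius $r+1$, so $f$ is the push-forward of a unique function $\tilde f\ge0$ supported in the $r$-ball of $G$. Both $\tilde f$ and $s\cdot\tilde f$ are supported in the $(r+1)$-ball, and their push-forwards are $f$ and $s\cdot f$. Hence $\|\tilde f\|_1=1$ and $\|s\cdot\tilde f-\tilde f\|_1=\|s\cdot f-f\|_1\le\varepsilon$. As $\varepsilon$ was arbitrary,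 $G$ is amenable.
\end{proof}

Free groups of rank at least two are not amenable, so $\square_{(L_n)}G$ does not have property A. This completes the proof of Theorem~\ref{thm:A}.

\section{Virtually free groups}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $G$ is virtually cyclic, it is amenable, and all its box spaces have property A by Proposition~\ref{prop:guentner}.

Otherwise $G$ has a free normal subgroup $H$ of some finite index $q$: take the intersection of the conjugates of a free subgroup of finite index. It is finitely generated, and its rank is at least $2$, since otherwise $G$ would be virtually cyclic. Let $S_H$ be a basis of $H$ and $T\ni1$ a set of representatives of the cosets $Ht=tH$. As generating set of $G$ we take $S_H\cup(T\setminus\{1\})$. Let $(L_n)$, $F_n$, $\Psi_n$, $b_n$ be as in Theorem~\ref{thm:A} and Section~\ref{sec:embedding} for the free group $H$, where $n\ge n_0=|S_H|$ for the last three.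

\emph{The chain.} The groups $L_n$ are normal in $H$ but need not be normal in $G$. Put
\[
M_n=\bigcap_{t\in T}tL_nt^{-1}.
\]
Since $L_n\lhd H$ and $G=TH$, this is the intersection of all $G$-conjugates of $L_n$; so $M_n\lhd G$. Let $N_0=G$ and $N_{n+1}=M_n$. Then $N_1=M_0=H$, the $N_n$ are nested and of finite index, and $\bigcap_n N_n=\{e\}$. We have $M_{n+1}=\bigcap_t(M_n\cap tL_{n+1}t^{-1})$, and each of these $q$ groups has index at most $2$ in $M_n\subseteq tL_nt^{-1}$. So $[M_n:M_{n+1}]\le2^q$, and all indices $[N_n:N_{n+1}]$ are at most $\max(q,2^q)=2^q$.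

The difficulty is that maps on $H/L_n$ and their conjugates yield, for each $t$ separately, a short representative of $f$ modulo $tL_nt^{-1}$, while we need a single representative that works for all $t$. The large value of $\gamma(\Phi^j(H))$ will provide it.

\emph{Maps on $H/M_n$.} Unless another group is indicated, lengths are now taken in $H$ with respect to $S_H$. Let $c\ge1$ bound $|tst^{-1}|$ and $|t^{-1}st|$ for $t\in T$, $s\in S_H$; then conjugation by $t^{\pm1}$ increases lengths in $H$ at most by the factor $c$. For $n\ge n_0$ put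
\[
\Psi_n'(f)=\sum_{t\in T}\Psi_n(t^{-1}ft)\qquad(f\in H).
\]
Since $t^{-1}M_nt\subseteq L_n$, this is well defined on $H/M_n$, and $\Psi'_n(f^{-1}f')$ is the squared distance of the images of $f$ and $f'$ under the map $F'_n=\bigoplus_{t\in T}F_n(t^{-1}\,\cdot\,t)$. For $m\in M_n$ we have $\Psi_n(t^{-1}ft)=\Psi_n(t^{-1}fmt)\le2|t^{-1}fmt|\le2c|fm|$, so
\[
\Psi_n'(f)\le2cq\,|f|_{M_n}.
\]
Let $j(n)$ be the largest $j$ with $L_n\subseteq\Phi^j(H)$. It exists because $L_n\ne\{e\}$ and $\gamma(\Phi^j(H))\ge2^j$, and $j(n)\to\infty$ because every $\Phi^j(H)$ occurs in the chain $(L_n)$. Put $\beta_n=\min(b_n,\,2^{j(n)}/2c)$, so $\beta_n\to\infty$.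

\emph{Claim: $\Psi'_n(f)\ge\min(|f|_{M_n},\beta_n)$ for all $f\in H$.} Suppose $v=\Psi'_n(f)<\beta_n$. For each $t$ we have $\Psi_n(t^{-1}ft)\le v<b_n$, so $|t^{-1}ft|_{L_n}\le v$ by the lower bound in \eqref{eq:Psi}. That is, $t^{-1}ft\in h_tL_n$ with $|h_t|\le v$. Put $k_t=th_tt^{-1}$. Then
\[
f\in k_t\cdot tL_nt^{-1},\qquad|k_t|\le cv .
\]
The subgroup $\Phi^{j(n)}(H)$ is characteristic in $H$, so it contains every $tL_nt^{-1}$. Hence all $k_t$ lie in the coset $f\Phi^{j(n)}(H)$, and $k_1^{-1}k_t\in\Phi^{j(n)}(H)$ has length at most $2cv<2^{j(n)}\le\gamma(\Phi^{j(n)}(H))$. This forces $k_t=k_1=h_1$ for all $t$. So $f\in h_1\bigcap_ttL_nt^{-1}=h_1M_n$ and $|f|_{M_n}\le|h_1|\le v$, which proves the claim.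

\emph{From $H/M_n$ to $G/M_n$.} For $f\in H$ we have $|f|_G\le|f|_H$. Conversely, let $f=g_1\cdots g_\ell$ with generators of $G$ or their inverses, and let $t_i\in T$ represent the coset $Hg_1\cdots g_i$, so $t_0=t_\ell=1$. Then $f=\prod_i t_{i-1}g_it_i^{-1}$ is a product of $\ell$ elements from a finite subset of $H$. So $|f|_H\le C|f|_G$ with a constant $C\ge1$. Minimizing over $fM_n$, we see that the word metrics $d_H$ of $H/M_n$ and $d_G$ of $G/M_n$ satisfy $d_G\le d_H\le Cd_G$ on $H/M_n$. Every $g\in G$ has the form $g=ft$ with $f\in H$ and $t\in T$, so there is a map $p:G/M_n\to H/M_n$ with $d_G(x,p(x))\le1$. For the maps $F'_n\circ p$ and $x,y\in G/M_n$ we get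
\begin{align*}
\|F'_n(p(x))-F'_n(p(y))\|^2&\le2cq\,d_H(p(x),p(y))\le2cqC\,(d_G(x,y)+2),\\
\|F'_n(p(x))-F'_n(p(y))\|^2&\ge\min\bigl(d_H(p(x),p(y)),\beta_n\bigr)\ge\min(d_G(x,y),\beta_n)-2 .
\end{align*}
By Lemma~\ref{lem:assemble}, with $K=4cqC$ and the components $G/N_{n+1}=G/M_n$, the box space $\square_{(N_n)}G$ coarsely embeds into a Hilbert space. Since $G$ contains the nonamenable group $H$, it is not amenable, and the box space does not have property A by Proposition~\ref{prop:guentner}.
\end{proof}

\section{A necessary condition}\label{sec:C}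

\begin{proof}[Proof of Proposition~\ref{prop:C}]
We may assume that $B$ is an integer. The group $G$ acts by conjugation on $N_n/N_{n+1}$, a group of order at most $B$. The kernel $C_n$ of this action has index at most $B!$ in $G$. A finitely generated group has only finitely many subgroups of index at most $B!$, so $G_0=\bigcap_nC_n$ is an intersection of finitely many normal subgroups of finite index. Hence $G_0$ has finite index in $G$ and is normal.

Since $G_0$ acts trivially on $N_j/N_{j+1}$, we have $[G_0,G_0\cap N_j]\subseteq G_0\cap N_{j+1}$ for all $j$. So the images of $G_0=G_0\cap N_0,\ G_0\cap N_1,\ \dots,\ G_0\cap N_n$ form a central series of $G_0/(G_0\cap N_n)$, which is therefore nilpotent. The factors of this series embed in the groups $N_j/N_{j+1}$ of order at most $B$, so only primes $\le B$ divide the order of $G_0/(G_0\cap N_n)$.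
\end{proof}

\begin{thebibliography}{9}

\bibitem{OWR}
\emph{Mini-Workshop: Superexpanders and Their Coarse Geometry},
\url{https://publications.mfo.de/bitstream/handle/mfo/3641/OWR_2018_19.pdf?sequence=1&isAllowed=y}.

\bibitem{Roe}
J.~Roe, \emph{Lectures on Coarse Geometry}.

\end{thebibliography}

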